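\title{Edge-colored complete graphs that cannot be covered by $r$ monochromatic paths}

\begin{abstract}
We disprove the conjecture that the vertices of every $r$-edge-colored complete graph can be covered by at most $r$ monochromatic paths, not necessarily vertex-disjoint. The conjecture fails for every $r\ge 64$ and all sufficiently large orders, and at least $(\frac{35}{33}-o(1))\,r$ paths are needed in general. The colorings are unbalanced blow-ups of a finite affine plane.
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{$r$-coloring} of the complete graph $K_n$ assigns one of $r$ colors to each edge. A path is \emph{monochromatic} if all its edges have the same color; a single vertex counts as a \emph{trivial} monochromatic path. A family of paths \emph{covers} $K_n$ if every vertex lies on at least one of them, and it \emph{misses} the vertices that lie on none. The paths may share vertices. The following conjecture is stated in the survey \cite{survey}.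

\begin{quote}
\textbf{Conjecture.} For all $r\ge1$ and $n\ge1$, the vertices of every $r$-colored $K_n$ can be covered by at most $r$ monochromatic paths, not necessarily vertex-disjoint.
\end{quote}

Let $f(r)$ be the least $N$ such that every $r$-colored complete graph can be covered by at most $N$ monochromatic paths, with $f(r)=\infty$ if there is no such $N$; we prove only lower bounds. The value $r$ is a natural guess. With trees in place of paths it is immediate: the edges at a fixed vertex form at most $r$ monochromatic stars, and these cover all vertices. The conjecture asks whether paths can always do what stars do. Fewer than $r$ paths do not suffice (Corollary~\ref{cor:trivial}), so the conjecture says that $f(r)=r$. It is trivial for $r=1$, and it holds, even with disjoint paths, for $r=2$ by Gerencs\'er and Gy\'arf\'as \cite{GG} and for $r=3$ by Pokrovskiy \cite{Pok}. We show that it fails for large $r$, in the following robust sense.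

\begin{definition}\label{def:deficient}
Let $r\ge1$ and $N\ge0$. The pair $(r,N)$ is \emph{deficient} if for every $D\ge0$ there is $n_0$ such that for every $n\ge n_0$ some $r$-coloring of $K_n$ has the property that every family of at most $N$ monochromatic paths misses more than $D$ vertices.
\end{definition}

Taking $D=0$ shows that $f(r)\ge N+1$ whenever $(r,N)$ is deficient. The freedom in $D$ is what allows us to pass from $r$ colors to $r+1$.

\begin{theorem}\label{thm:64}
The pair $(r,r)$ is deficient for every $r\ge64$. In particular, for every $r\ge 64$ and every $n\ge n_0(r)$ there is an $r$-coloring of $K_n$ whose vertices cannot be covered by $r$ monochromatic paths.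
\end{theorem}

\begin{theorem}\label{thm:linear}
$\displaystyle\liminf_{r\to\infty} f(r)/r\ \ge\ 35/33$.
\end{theorem}

We do not claim that the threshold $64$ or the constant $35/33$ is optimal, and the argument says nothing about $4\le r\le 63$.

A new color can always be made to cost one new path (Section~\ref{sec:onecolor}); a counterexample needs a few colors that cost many paths. We obtain them by replacing the points of an affine plane by sets of vertices. A small set at every point forces most paths of a cover into a rigid geometric pattern (Section~\ref{sec:planes}), and large sets at well-chosen points cannot be covered by the few paths that remain (Section~\ref{sec:coloring}). Sections~\ref{sec:64} and~\ref{sec:linear} choose these points at random on a parabola.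

\section{One more color costs one more path}\label{sec:onecolor}

Every upper bound on what a single path can cover comes from one observation.

\begin{lemma}[Alternation bound]\label{lem:alt}
Let $\Pi$ be a path and let $A,B$ be sets of vertices such that every neighbor along $\Pi$ of a vertex of $A$ lies in $B$. Then $\Pi$ contains at most $|B|+1$ vertices of $A$.
\end{lemma}

\begin{proof}
Orient $\Pi$. The vertices of $A$ on $\Pi$, other than the last vertex of $\Pi$, have distinct successors, and these lie in $B$.
\end{proof}

\begin{lemma}\label{lem:step}
If $(r,N)$ is deficient, then $(r+1,N+1)$ is deficient.
\end{lemma}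

\begin{proof}
Given $D$, put $\alpha=D+1$ and $D^*=D+(N+1)(\alpha+1)$. Take an $r$-colored complete graph on a vertex set $V$ in which every family of at most $N$ monochromatic paths misses more than $D^*$ vertices; it exists for every large $|V|$. Add a set $B$ of $\alpha$ new vertices and give the new color to all edges that meet $B$.

Consider at most $N+1$ monochromatic paths. If none meets $B$, they miss $\alpha>D$ vertices. Otherwise at most $N$ of them avoid $B$; these are monochromatic paths of the old coloring, so they miss more than $D^*$ vertices of $V$. A path that meets $B$ is trivial or has the new color. No edge inside $V$ has that color, so by Lemma~\ref{lem:alt} the path contains at most $\alpha+1$ vertices of $V$. The whole family therefore misses more than $D^*-(N+1)(\alpha+1)=D$ vertices.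
\end{proof}

\begin{corollary}\label{cor:trivial}
The pair $(r,r-1)$ is deficient for every $r\ge1$; hence $f(r)\ge r$.
\end{corollary}

\begin{proof}
The empty family misses all $n$ vertices, so $(1,0)$ is deficient. Apply Lemma~\ref{lem:step} repeatedly.
\end{proof}

Lemma~\ref{lem:step} preserves the difference $N-r$. So Theorem~\ref{thm:64} follows once $(64,64)$ is shown to be deficient, and Theorem~\ref{thm:linear} needs deficient pairs with $N-r$ linear in $r$ for a reasonably dense set of values $r$.

\section{Affine planes}\label{sec:planes}

An \emph{affine plane of order $q\ge2$} has $q^2$ points and a family of lines, each consisting of $q$ points, such that two distinct points $X,Y$ lie on exactly one line $XY$. The lines split into $q+1$ \emph{directions}; the $q$ lines of one direction form a \emph{parallel class}, that is, they partition the points; and two lines of different directions meet in exactly one point. The \emph{pencil} at a point $X$ is the set of the $q+1$ lines through $X$, one in each direction. For a prime power $q$, the plane $AG(2,q)=\mathbb F_q^2$ has the lines $y=ax+b$ of slope $a$ and the vertical lines $x=c$.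

It is convenient to treat classes and pencils together. A \emph{center} $Z$ is a direction or a point, and $\mathcal L(Z)$ is the corresponding parallel class or pencil. Every point other than $Z$ lies on exactly one line of $\mathcal L(Z)$.

\subsection{Covering the plane by few lines}

A cover of the $q^2$ points needs at least $q$ lines. A parallel class is a cover by $q$ lines and a pencil is a cover by $q+1$ lines. We need planes in which every nearly minimal cover arises from one of these. Call a plane of order $q$ \emph{$R$-rigid} if every set of at most $q+R$ lines that covers all points contains $\mathcal L(Z)$ for some center $Z$.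

\begin{lemma}\label{lem:rigid}
Let $R\ge 0$. Every affine plane of order $q>R^2$ is $R$-rigid.
\end{lemma}

\begin{proof}
Let $\mathcal M$ be a set of $m=q+a$ lines covering all points, with $0\le a\le R$, and suppose that it contains no parallel class and no pencil. Let $k_X\ge1$ be the number of lines of $\mathcal M$ through the point $X$, and $\pi_d$ the number in direction $d$.

Let $L\notin\mathcal M$ be a line of direction $d$. The lines of $\mathcal M$ in direction $d$ are disjoint from $L$ and the others meet $L$ once, so $\sum_{Y\in L}k_Y=m-\pi_d$. Each of the $q$ terms is at least $1$. Hence $\pi_d\le m-q=a$, and $k_X\le m-(q-1)=a+1$ for each $X\in L$. By assumption every direction and every pencil contains a line outside $\mathcal M$, so $\pi_d\le a$ for all $d$ and $k_X\le a+1$ for all $X$.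

Count ordered pairs of distinct intersecting lines of $\mathcal M$. A line of direction $d$ meets $m-\pi_d\ge q$ others, so $\sum_X k_X(k_X-1)\ge mq$. Counting incidences gives $\sum_X(k_X-1)=mq-q^2=aq$, so $\sum_X k_X(k_X-1)\le (a+1)aq$. Therefore $q+a\le a(a+1)$, that is, $q\le a^2\le R^2$, a contradiction.
\end{proof}

\begin{remark}\label{rem:baer}
The condition $q>R^2$ cannot be dropped. Let $R$ be a prime power and $q=R^2$, and consider the $R^2+R$ lines $\alpha x+\beta y+\gamma=0$ of $AG(2,q)$ with $\alpha,\beta,\gamma\in\mathbb F_R$, $(\alpha,\beta)\ne(0,0)$. They cover every point $(x,y)$, because $x,y,1$ are linearly dependent in the two-dimensional $\mathbb F_R$-space $\mathbb F_q$. At most $R$ of them lie in one direction, and at most $R+1$ pass through one point, because the relations among $x,y,1$ form a space of dimension at most $2$. So $AG(2,R^2)$ is not $R$-rigid.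
\end{remark}

Lemma~\ref{lem:rigid} is enough for Theorem~\ref{thm:64}. A linear gap requires $R$ linear in $q$, which we obtain for prime orders from a theorem of Blokhuis. The projective plane $PG(2,p)$ has the one-dimensional subspaces of $\mathbb F_p^3$ as points and the two-dimensional subspaces as lines. It arises from $AG(2,p)$ by adding one point at infinity for each direction, lying on all lines of that direction, and one line at infinity, consisting of these points.

\begin{theorem}[Blokhuis \cite{Blo}]\label{thm:blokhuis}
Let $p>2$ be a prime. A set of points of $PG(2,p)$ that meets every line and contains no line has at least $3(p+1)/2$ points.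
\end{theorem}

\begin{lemma}\label{lem:rigidprime}
If $p>2$ is a prime and $R<(p+1)/2$, then $AG(2,p)$ is $R$-rigid.
\end{lemma}

\begin{proof}
The map $U\mapsto U^{\perp}$ on subspaces of $\mathbb F_p^3$ exchanges points and lines and preserves incidence. It turns Theorem~\ref{thm:blokhuis} into the statement that a set of fewer than $3(p+1)/2$ lines covering all points of $PG(2,p)$ contains all $p+1$ lines through some point $Z$. Given at most $p+R$ lines covering $AG(2,p)$, add the line at infinity; this gives at most $p+R+1<3(p+1)/2$ lines covering $PG(2,p)$. If $Z$ is an affine point, the given lines contain the pencil at $Z$. If $Z$ is at infinity, they contain the $p$ affine lines through $Z$, a parallel class.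
\end{proof}

\subsection{The parabola}\label{sec:parabola}

We also need many points with no three collinear. In $AG(2,q)$ let $C=\{(x,x^2):x\in\mathbb F_q\}$, a set of $q$ points. A vertical line contains one point of $C$, and the line $y=ax+b$ contains at most two, since $x^2-ax-b$ has at most two roots. A \emph{secant} is a line containing two points of $C$; the secant through $(u,u^2)$ and $(v,v^2)$ has slope $u+v$. If $Z$ is a direction or a point outside $C$, every point of $C$ lies on one line of $\mathcal L(Z)$ only, so the secants in $\mathcal L(Z)$ cut out pairwise disjoint pairs of points of $C$. We call them \emph{$Z$-pairs}. There are at most $\lfloor q/2\rfloor$ of them, and none if $Z$ is the vertical direction.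

\section{Colorings over an affine plane}\label{sec:coloring}

\subsection{Three layers of colors}\label{sec:layers}

Place a set $S_x$ of $s$ \emph{small} vertices at each point $x$ of a plane of order $q$, and color an edge between vertices at different points $x,y$ by the direction of $xy$. Every monochromatic path then lives over one line, and the lines used by a cover must cover the plane. If the plane is $R$-rigid and at most $q+R$ paths are available, then $q$ of them are tied to a parallel class or $q+1$ to a pencil, and at most $R$ are spare. So far $q+1$ colors have forced only $q$ paths.

Next place a much larger set $M_x$ of \emph{big} vertices at each point $x$ of a set $H$ with no three points collinear, and give the edges inside each $M_x$ one new color $\infty$. A path over a line $L$ through $x$ cannot take two consecutive vertices from $M_x$. By Lemma~\ref{lem:alt} it covers almost nothing of $M_x$ unless $L$ contains a second point of $H$ with which to alternate. If $H$ is spread out, most lines of a given parallel class contain at most one point of $H$. The sets $M_x$ at such points are left to the spare paths, and each spare path reaches at most two of them. In this way the single color $\infty$ costs many paths. One kind of center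 defeats the plan, and it does so because paths are allowed to share vertices.

\begin{example}\label{ex:reuse}
In the coloring just described, let $X\in H$ be a point with $|M_X|$ largest. For each line $L$ through $X$ build a path in the color of $L$: if $L$ contains a second point $y$ of $H$, first alternate between $M_y$ and $M_X$ until $M_y$ is exhausted; then run through the small vertices at the points of $L$, visiting these points cyclically and starting at a point other than $X$. Consecutive vertices are always at different points of $L$. These $q+1$ paths, which use $M_X$ again and again, cover everything outside $M_X$, and one path of color $\infty$ covers $M_X$. Thus $q+2$ paths suffice, as many as there are colors.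
\end{example}

The remedy uses both sizes and colors. Split $H$ into \emph{tops}, with slightly larger big sets, and \emph{leaves}. A pencil at a leaf $X$ is harmless, because $M_X$ is too small to alternate through the big set of a top. For a top $X$ we choose some leaves $y$ and recolor the edges between $M_X$ and $M_y$ by \emph{extra} colors, so that the path over the line $Xy$ can no longer alternate between them. The extra colors create new monochromatic paths, and these must be no stronger than the old ones: each may reach at most two tops. With $e$ extra colors there are $q+2+e$ colors, and we shall show that $q+R$ paths fail. The conjecture is violated when $R\ge e+2$.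

\subsection{Frames and the main proposition}

\begin{definition}
A \emph{frame with $e$ extra colors} in an affine plane consists of disjoint sets of points $T$ (tops) and $\Lambda$ (leaves) such that no three points of $H=T\cup\Lambda$ are collinear, and a bipartite graph $G$ between $T$ and $\Lambda$ whose edges are colored with $e$ extra colors so that every connected component of every color class contains at most two tops.
\end{definition}

Let $Z$ be a center that is not a top. A top $x$ is \emph{$Z$-paired} if the line of $\mathcal L(Z)$ through $x$ contains another top, and $t_Z$ is the number of $Z$-paired tops. If $H$ lies on the parabola $C$, then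
\begin{equation}\label{eq:t}
t_Z=\begin{cases}2\cdot\#\{Z\text{-pairs contained in }T\} & \text{if $Z$ is a direction or a point outside $C$},\\ 0 & \text{if } Z\in C\setminus T,\end{cases}
\end{equation}
the second case because no three points of $C$ are collinear.

\begin{proposition}\label{prop:main}
Let $R\ge1$. Suppose that an affine plane of order $q$ has a frame with $e$ extra colors and $k$ tops such that
\begin{itemize}
\item[(P0)] the plane is $R$-rigid;
\item[(P1)] $t_d+2R<k$ for every direction $d$, and $t_X+2(R-1)<k$ for every point $X\notin T$;
\item[(P2)] every top has at least $2R-1$ neighbors in $G$.
\end{itemize}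
Then $(q+2+e,\ q+R)$ is deficient.
\end{proposition}

All our graphs $G$ come from one cyclic construction.

\begin{lemma}\label{lem:cyclic}
Let $H$ be a set of points with no three collinear, partitioned into sets $T_j$ of one or two tops and sets $\Lambda_j$ of $\ell$ leaves, for $j\in\mathbb Z_g$. Let $1\le e\le g$, and for $c=1,\dots,e$ join every point of $T_j$ to every point of $\Lambda_{j+c}$ in the extra color $c$. This is a frame with $e$ extra colors in which every top has $e\ell$ neighbors.
\end{lemma}

\begin{proof}
The indices $j+1,\dots,j+e$ are distinct modulo $g$, so no edge receives two colors and a top in $T_j$ has $e\ell$ neighbors. The components of color $c$ are the complete bipartite graphs between $T_j$ and $\Lambda_{j+c}$.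
\end{proof}

\subsection{The coloring and its paths}

Fix a frame and a number $D\ge0$. Put $s=D+1$ and let $\sigma=q^2s$ be the total number of small vertices. The vertex set consists of a set $S_x$ of $s$ small vertices for every point $x$ and a set $M_x$ of big vertices for every $x\in H$, where
\[
|M_y|=w\quad(y\in\Lambda),\qquad w'\le |M_x|\le w''\quad(x\in T)
\]
for integers $w\le w'\le w''$ to be chosen. The vertices of $S_x$ and $M_x$ are \emph{at} $x$. The colors are the $q+1$ directions, the color $\infty$, and the $e$ extra colors. Fix a direction $d_0$. An edge $uv$ with $u$ at $x$ and $v$ at $y$ is colored as follows.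
\begin{itemize}
\item If $x\ne y$: by the extra color of $xy$ if $u,v$ are both big and $xy\in E(G)$, and otherwise by the direction of the line $xy$.
\item If $x=y$: by $\infty$ if $u,v$ are both big, and otherwise by $d_0$.
\end{itemize}

A monochromatic path $\Pi$ with at least one edge has one of three types, and we assign to it a set of points, its \emph{support}, such that every vertex of $\Pi$ is at a point of the support.
\begin{itemize}
\item \emph{Line type}: the color is a direction $d$. The ends of an edge of color $d$ are at points of one line of direction $d$, and lines of direction $d$ are disjoint, so all vertices of $\Pi$ are at points of one such line $L$. The support is $L$.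
\item \emph{Type $\infty$}: $\Pi$ lies in one set $M_x$. The support is $\{x\}$.
\item \emph{Extra type}: $\Pi$ lies in $\bigcup_{x\in K}M_x$ for a component $K$ of an extra color class of $G$. The support is $K$.
\end{itemize}
A trivial path at $x$ is declared to be of line type, with the line of direction $d_0$ through $x$ as support. Only paths of line type contain small vertices.

\begin{lemma}\label{lem:capacity}
Let $\Pi$ be a monochromatic path.
\begin{itemize}
\item[(a)] The support of $\Pi$ contains at most two tops.
\item[(b)] If $\Pi$ is of line type and $x$ is the only top on its line, then $|\Pi\cap M_x|\le 1+\sigma+w$.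
\item[(c)] If $\Pi$ is of line type and its line contains a top $X$ and a leaf $y$ with $Xy\in E(G)$, then $|\Pi\cap M_y|\le 1+\sigma$.
\item[(d)] $\Pi$ contains at most $2w''+1$ big vertices at leaves.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A line contains at most two points of $H$, and a component contains at most two tops.

(b) Edges inside $M_x$ have color $\infty$, so a neighbor along $\Pi$ of a vertex of $M_x$ is small or is a big vertex at another point of the line. There is at most one such point in $H$, and it is a leaf. Lemma~\ref{lem:alt} applies with $|B|\le\sigma+w$.

(c) The big vertices at points of the line are those of $M_X\cup M_y$. Edges inside $M_y$ have color $\infty$ and edges from $M_y$ to $M_X$ have an extra color, so the neighbors along $\Pi$ of vertices of $M_y$ are small. Lemma~\ref{lem:alt} applies with $|B|\le\sigma$.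

(d) For line type the number is at most $2w$, since the line contains at most two leaves, and for type $\infty$ it is at most $w$. For extra type, $G$ is bipartite, so each neighbor along $\Pi$ of a big vertex at a leaf is a big vertex at one of the at most two tops of the component. Lemma~\ref{lem:alt} applies with $|B|\le 2w''$.
\end{proof}

\begin{lemma}\label{lem:spare}
Suppose that the plane is $R$-rigid and that a family of at most $q+R$ monochromatic paths misses at most $D$ vertices. Then there is a center $Z$ such that each line of $\mathcal L(Z)$ is the support of a path of the family. Choose one path for each line of $\mathcal L(Z)$ and call the other paths \emph{spare}. There are at most $R$ spare paths if $Z$ is a direction and at most $R-1$ if $Z$ is a point.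
\end{lemma}

\begin{proof}
Since $|S_x|=D+1$, some small vertex at each point $x$ is covered, necessarily by a path of line type whose line contains $x$. So the lines of these paths, at most $q+R$ in number, cover the plane and contain some $\mathcal L(Z)$. Finally $|\mathcal L(Z)|$ is $q$ for a direction and $q+1$ for a point.
\end{proof}

The whole argument is visible when there is at most one spare path.

\begin{example}\label{ex:eleven}
Let $q=11$ and $R=e=1$. On the parabola in $AG(2,11)$ take the tops with first coordinates $0,1,2,4,7$ and the leaves with first coordinates $3,5,6$, and join the groups $\{0,1\},\{2,4\},\{7\}$ to one leaf each in a single extra color. The ten secants through two tops have slopes $1,2,4,7,3,5,8,6,9,0$, which are distinct. Let $w>\sigma+D+1$ and $w'=w''=w+\sigma+D+2$, and suppose that $12$ paths miss at most $D$ vertices. The plane is $1$-rigid by Lemma~\ref{lem:rigid}; let $Z$ be the center of Lemma~\ref{lem:spare}.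

If $Z$ is a direction, at most one line of $\mathcal L(Z)$ contains two tops, so at least three tops are unpaired. The one spare path reaches at most two of them. At the third, $x$, only the chosen path through $x$ is present, and it leaves at least $w'-(1+\sigma+w)=D+1$ vertices of $M_x$ uncovered by Lemma~\ref{lem:capacity}(b). If $Z$ is a point but not a top, there is no spare path, and the five tops cannot all be paired, so the same happens. If $Z$ is a top, there is no spare path, and for the leaf $y$ joined to $Z$ the chosen path on $Zy$ leaves at least $w-(1+\sigma)>D$ vertices of $M_y$ uncovered by Lemma~\ref{lem:capacity}(c).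

So $12$ paths fail for $14$ colors. This is weaker than Corollary~\ref{cor:trivial}, since $R<e+2$; the gain appears only when more spare paths can be defeated with the same number of extra colors.
\end{example}

\subsection{Proof of Proposition~\ref{prop:main}}

For $R>1$ a pencil at a top comes with spare paths, and the sizes must be chosen in a window. Tops must exceed leaves: if $|M_x|\le w$, a path over a line through the top $x$ and a leaf $y$ not joined to it in $G$ could cover all of $M_x$ by alternating with $M_y$. Tops must not exceed leaves by much: if $|M_x|\ge \ell w$, one path of extra type could cover the big sets of $\ell$ leaves joined to $x$ in one color. We take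
\[
w'=w+\sigma+D+2,\qquad w''=w+\lfloor w/(3R)\rfloor .
\]
For all large $w$ we have $w'\le w''$ and
\begin{align}
w'-(1+\sigma+w)&>D,\label{eq:S1}\\
m(w-\sigma-1)-(R-1)(2w''+1)&>D\qquad\text{for all } m\ge 2R-1.\label{eq:S2}
\end{align}
The left side of \eqref{eq:S1} equals $D+1$. For \eqref{eq:S2}, let $w>\sigma+1$ and note that $2(R-1)w''\le 2(R-1)w+\frac23w$. The left side is then at least $\frac13 w-(2R-1)(\sigma+1)-(R-1)$, which exceeds $D$ for large $w$.

\emph{All large orders occur.} Let $\beta=|\Lambda|$; note that $k\ge1$ by (P1). For given $w$, the number of vertices can be any integer in the interval $[\sigma+\beta w+kw',\ \sigma+\beta w+kw'']$. When $w$ increases by $1$, the left endpoint increases by $\beta+k$, while the length $k(w''-w')$ tends to infinity. So these intervals contain all large integers $n$.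

Suppose that a family of at most $q+R$ monochromatic paths misses at most $D$ vertices. By (P0), Lemma~\ref{lem:spare} gives a center $Z$, chosen paths and spare paths.

\emph{Case 1: $Z$ is not a top.} Let $\rho$ be the number of spare paths, so $\rho\le R$ if $Z$ is a direction and $\rho\le R-1$ if $Z$ is a point. By Lemma~\ref{lem:capacity}(a) the supports of the spare paths contain at most $2\rho$ tops, and $t_Z+2\rho<k$ by (P1). Hence some top $x$ is not $Z$-paired and lies in the support of no spare path. A path that meets $M_x$ has $x$ in its support, so it is the chosen path on the unique line of $\mathcal L(Z)$ through $x$. This line contains no other top. By Lemma~\ref{lem:capacity}(b) at most $1+\sigma+w$ vertices of $M_x$ are covered, and by \eqref{eq:S1} more than $D$ are missed, a contradiction.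

\emph{Case 2: $Z$ is a top.} Now the chosen path on a line $Zx$ may well cover $M_x$ for every other top $x$, and we look at leaves instead. Let $Y$ be the set of neighbors of $Z$ in $G$ and $m=|Y|$, so $m\ge 2R-1$ by (P2). For $y\in Y$ the only line of the pencil through $y$ is $Zy$, and its chosen path covers at most $1+\sigma$ vertices of $M_y$ by Lemma~\ref{lem:capacity}(c). Each of the at most $R-1$ spare paths covers at most $2w''+1$ vertices of $\bigcup_{y\in Y}M_y$ by Lemma~\ref{lem:capacity}(d). Of the $mw$ vertices of this union, at least $mw-m(1+\sigma)-(R-1)(2w''+1)$ are missed, which is more than $D$ by \eqref{eq:S2}. This contradiction completes the proof. \qed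

\section{Sixty-four colors}\label{sec:64}

A frame satisfying (P2) needs $e\ge1$, and then $R\ge e+2$ requires $R\ge3$. We take $e=1$ and $R=3$. The difficulty is (P1): no center may pair up too many tops, and there are about $q^2$ centers. A random choice of the tops handles them all at once. The parabola must also have room for $2R-1=5$ private leaves per pair of tops.

\begin{proof}[Proof of Theorem~\ref{thm:64}]
Work in $AG(2,61)$ with $R=3$ and $e=1$. Since $61>9$, Lemma~\ref{lem:rigid} gives (P0).

\emph{The tops.} Let $T$ be a uniformly random $15$-element subset of the parabola $C$. A fixed set of $j$ points of $C$ is contained in $T$ with probability $\frac{15\cdot14\cdots(16-j)}{61\cdot60\cdots(62-j)}$. Call a \emph{bad configuration} either a point $X\notin C$ together with six $X$-pairs contained in $T$, or a non-vertical direction $d$ together with five $d$-pairs contained in $T$. There are $61\cdot60$ points outside $C$ and $61$ non-vertical directions, each with at most $30$ pairs, and the pairs of one center are disjoint.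

The expected number of bad configurations of the first kind is at most
\[
61\cdot60\cdot\binom{30}{6}\,\frac{15\cdot14\cdots4}{61\cdot60\cdots50}
=\frac{60}{59\cdot57\cdot55\cdot53\cdot51}\cdot\frac{15\cdot14\cdots4}{6!\,2^6}
=\frac{60\cdot 4729725}{499960395}<0.568 .
\]
Here the even factors of the denominator give $60\cdot58\cdots50=2^6\cdot30\cdot29\cdots25=2^6\,6!\binom{30}{6}$, and
$\frac{15\cdot14\cdots4}{6!\,2^6}=\binom{15}{12}\frac{12!}{6!\,2^6}=455\cdot10395=4729725$.
For the second kind, $60\cdot58\cdots52=2^5\,5!\binom{30}{5}$ and $\frac{15\cdot14\cdots6}{5!\,2^5}=\binom{15}{10}\frac{10!}{5!\,2^5}=3003\cdot945=2837835$, so the expectation is at most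
\[
61\binom{30}{5}\,\frac{15\cdot14\cdots6}{61\cdot60\cdots52}
=\frac{2837835}{59\cdot57\cdot55\cdot53}=\frac{2837835}{9803145}<0.290 .
\]
The sum is less than $1$, so some $T$ has no bad configuration. For this $T$, formula \eqref{eq:t} gives $t_d\le8$ for every direction $d$ and $t_X\le10$ for every point $X\notin T$. With $k=15$ we obtain $t_d+2R\le14<k$ and $t_X+2(R-1)\le14<k$, which is (P1).

\emph{The leaves.} Split $T$ into seven pairs and one singleton, and choose eight disjoint sets of five leaves among the $46$ points of $C\setminus T$. Lemma~\ref{lem:cyclic} with $g=8$, $\ell=5$, $e=1$ gives a frame in which every top has $5=2R-1$ neighbors, which is (P2).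

By Proposition~\ref{prop:main} the pair $(61+2+1,\,61+3)=(64,64)$ is deficient, and by Lemma~\ref{lem:step} so is $(r,r)$ for every $r\ge64$.
\end{proof}

\section{A linear gap}\label{sec:linear}

Let $q=p$ be a large prime and suppose that a random fraction $\tau$ of the parabola consists of tops. A center has about $p/2$ pairs, each inside $T$ with probability $\tau^2$, so $t_Z\approx\tau^2p$, and (P1) allows $R\approx\tau(1-\tau)p/2$. The remaining $(1-\tau)p$ points, divided among $\tau p/2$ pairs of tops, give $\ell\approx2(1-\tau)/\tau$ leaves per pair, so (P2) needs $e\approx 2R/\ell\approx\tau^2p/2$ extra colors. The gap $R-e\approx\tau(1-2\tau)p/2$ is largest at $\tau=1/4$, where $\ell=6$, $R\approx 3p/32$ and $e\approx p/32$. Then about $\frac{35}{32}p$ paths fail for about $\frac{33}{32}p$ colors.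

We use two standard facts. \emph{Hoeffding's inequality}: if $W$ is a sum of $N\ge1$ independent random variables with values in $\{0,1\}$ and $t>0$, then each of the events $W\ge \mathbb E W+t$ and $W\le\mathbb E W-t$ has probability at most $\exp(-2t^2/N)$. \emph{The prime number theorem}: the number of primes up to $x$ is asymptotic to $x/\log x$; consequently, for fixed $0<a<b$ the interval $[ar,br]$ contains a prime for all large $r$.

\begin{lemma}\label{lem:primepair}
Let $p$ be a sufficiently large prime, $R=\lfloor 3p/32-2p^{2/3}\rfloor$ and $e=\lceil R/3\rceil$. Then $(p+2+e,\ p+R)$ is deficient.
\end{lemma}

\begin{proof}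
Work in $AG(2,p)$ and put $g=\lfloor p/8-p^{2/3}/2\rfloor$ and $k=2g$, so that
\[
p/4-p^{2/3}-2\ \le\ k\ \le\ p/4-p^{2/3}.
\]
Condition (P0) holds by Lemma~\ref{lem:rigidprime}, since $R<p/2$.

\emph{Condition (P1).} Put each point of the parabola $C$ into a set $T_0$ independently with probability $1/4$. Let $Z$ be one of the $p^2-p$ points outside $C$ or one of the $p$ non-vertical directions. The $Z$-pairs are disjoint and at most $p/2$ in number, so the number of them contained in $T_0$ is a sum of at most $p/2$ independent indicators with total mean at most $p/32$. It exceeds $p/32+p^{2/3}$ with probability at most $\exp(-4p^{1/3})$. Also $|T_0|$ has mean $p/4$, and $|T_0|<p/4-p^{2/3}$ has probability at most $\exp(-2p^{1/3})$. Since $p^2\exp(-4p^{1/3})+\exp(-2p^{1/3})<1$ for large $p$, there is a set $T_0$ for which none of these events occurs. Let $T\subseteq T_0$ have exactly $k$ points; passing to a subset does not increase the number of $Z$-pairs contained in it. By \eqref{eq:t}, $t_Z\le p/16+2p^{2/3}$ for every center $Z$ that is not a top. Hence, once $p^{2/3}>2$,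
\[
k-t_Z\ \ge\ \frac{3p}{16}-3p^{2/3}-2\ >\ \frac{3p}{16}-4p^{2/3}\ \ge\ 2R .
\]

\emph{Condition (P2).} Split $T$ into $g$ pairs. Since $|C\setminus T|=p-k\ge 3p/4\ge 6g$, we can choose $g$ disjoint sets of six leaves in $C\setminus T$. For large $p$ we have $e\le p/32+1\le g$. Lemma~\ref{lem:cyclic} with $\ell=6$ gives a frame with $e$ extra colors in which every top has $6e\ge2R$ neighbors.

Proposition~\ref{prop:main} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
With $R$ and $e$ as in Lemma~\ref{lem:primepair} and $p$ large, $e\le R/3+1$ and $R\ge 3p/32-2p^{2/3}-1$ give
\[
p+2+e\le\frac{33}{32}\,p+3,\qquad R-e-2\ \ge\ \frac{2R}{3}-3\ \ge\ \frac p{16}-2p^{2/3}.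
\]
Fix a small $\varepsilon>0$. For large $r$ there is a prime $p$ with $(\frac{32}{33}-2\varepsilon)r\le p\le(\frac{32}{33}-\varepsilon)r$. Then $p+2+e\le r-\frac{33}{32}\varepsilon r+3\le r$ for large $r$. Applying Lemma~\ref{lem:step} to the pair $(p+2+e,\,p+R)$ exactly $r-(p+2+e)$ times, we find that $(r,\ r+R-e-2)$ is deficient. Therefore
\[
f(r)\ >\ r+\frac p{16}-2p^{2/3}\ \ge\ \Bigl(1+\frac2{33}-\frac\varepsilon8\Bigr)r-2r^{2/3}.
\]
So $\liminf_{r\to\infty} f(r)/r\ge\frac{35}{33}-\frac\varepsilon8$ for every small $\varepsilon>0$, and the theorem follows.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Blo}
Blokhuis, \emph{On the size of a blocking set in $PG(2,p)$}, Combinatorica 14 (1994), 111--114.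

\bibitem{GG}
Gerencs\'er and Gy\'arf\'as, 1967.

\bibitem{survey}
\emph{Monochromatic and Heterochromatic Subgraphs in Edge-Colored Graphs -- A Survey},
\texttt{http://cfc.nankai.edu.cn/\allowbreak\_upload/\allowbreak article/\allowbreak files/\allowbreak df/\allowbreak 71/\allowbreak c19cfafd423ba2120480295ecad0/\allowbreak 428b1d1f-6a5e-4250-\allowbreak adec-b9c5d0cf75ef.pdf}

\bibitem{Pok}
Pokrovskiy, J.~Combin.\ Theory Ser.~B 106 (2014).

\end{thebibliography}
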